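# A maximal clique that cannot tell large integers apart

## 1. Theorem 1, Theorem 2 and Proposition 4.6

Throughout, $Q$ is the set of rationals. The words used in the theorem are defined right below it.

**Theorem 1 (ZFC).** Let $k\ge 1$ and let $G$ be an order invariant graph on $Q^k$. There is $S\subseteq Q^k$ such that:

* **(a)** for every integer $n\ge 0$, $S\cap(-\infty,n)^k$ is a maximal clique of $G$ restricted to $(-\infty,n)^k$; in particular $S$ is a maximal clique of $G$;
* **(b)** if $m\ge 0$ is an integer and $x,x'\in Q^k$ are order equivalent, and for each coordinate $a$ either $x_a=x'_a<m$ or both $x_a,x'_a$ are integers $\ge m$, then $x\in S\leftrightarrow x'\in S$.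

The vocabulary is as follows.

**Order equivalence.** Tuples $x,y\in Q^m$ are order equivalent iff $x_a<x_b\leftrightarrow y_a<y_b$ for all $1\le a,b\le m$. For example $(1,5,1)$ and $(0,2,0)$ are order equivalent, while $(1,5,1)$ and $(1,5,2)$ are not, since $1<2$ but not $1<1$.

**Order invariance.** Let $D$ be $Q$ or $Q[0,n]=Q\cap[0,n]$. A set $S\subseteq D^m$ is order invariant iff $x\in S\leftrightarrow y\in S$ for all order equivalent $x,y\in D^m$. So $\{x\in Q^2: x_1<x_2\}$ is order invariant. The set $\{x\in Q^2:x_1<0\}$ is not: it contains $(-1,-1)$ and not $(1,1)$.

**Graphs and cliques.** A graph on $V$ is a pair $(V,E)$ with $E\subseteq V^2$ irreflexive and symmetric. A clique is a set $S\subseteq V$ with $x\,E\,y$ for all distinct $x,y\in S$. A maximal clique is a clique that is not a proper subset of any clique. A graph on $D^k$ is order invariant iff $E$, viewed as a subset of $D^{2k}$, is order invariant. In other words, whether $x$ and $z$ are adjacent depends only on how the $2k$ numbers $x_1,\dots,x_k,z_1,\dots,z_k$ are ordered.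

**Sections.** For $S\subseteq D^k$ and $x\in D^r$ with $1\le r<k$, the section of $S$ at $x$ is $S_x=\{y\in D^{k-r}:(x,y)\in S\}$. The sections at $x$ and $x'$ agree below $p$ iff $S_x\cap(-\infty,p)^{k-r}=S_{x'}\cap(-\infty,p)^{k-r}$. For integers $i\le j$, $(i,\dots,j)$ is the tuple of consecutive integers from $i$ to $j$. For instance, if $S=\{x\in Q^2: x_2\geq x_1-1\}$, then the section at $(3)$ is $[2,\infty)$ and the section at $(4)$ is $[3,\infty)$. They agree below $2$, and they do not agree below $3$.

Clause (a) says that $S$ is a maximal clique and remains one when we look only below $0$, only below $1$, only below $2$, and so on. Clause (b) says that if the part of a point lying below $m$ is held fixed, then the integers $\ge m$ in the other coordinates may be replaced by any other integers $\ge m$ in the same relative order without changing membership in $S$. For instance, with $k=3$ and $m=0$, $(0,1,-\tfrac12)\in S\leftrightarrow(3,17,-\tfrac12)\in S$.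

The statement that motivates the theorem is the following, taken from the paper "Order Invariant Relations And Incompleteness" (https://u.osu.edu/friedman.8/files/2014/01/OrdInvInc080614a-1c0bcwl.pdf).

**Proposition 4.6.** Every order invariant graph on $Q^k$ has a maximal clique whose sections at any $(i,\dots,j),(i+1,\dots,j+1)$ agree below $i$.

Here one maximal clique $S$ must work simultaneously for all integers $i,j$ with $0\le i\le j$ and $j-i+1<k$. Theorem 1 gives this at once. If all entries of $y$ are below $i$, then $x=(i,\dots,j,y)$ and $x'=(i+1,\dots,j+1,y)$ are order equivalent, and they satisfy the hypothesis of (b) with $m=i$. So **ZFC proves Proposition 4.6, and Proposition 4.6 is not independent of ZFC** (that is, it is not "neither provable nor refutable"). No large cardinal and no consistency hypothesis is used.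

**Why large cardinals are in the neighborhood.** A subset of a limit ordinal $\lambda$ is stationary if it meets every closed unbounded subset of $\lambda$. A limit ordinal $\lambda$ has the $k$-SRP ($k$-stationary Ramsey property) iff for every partition of the $k$-element subsets of $\lambda$ into two pieces there is a stationary subset of $\lambda$ that is homogeneous, meaning that all its $k$-element subsets lie in the same piece. $SRP_k$ is $ZFC+(\exists\lambda)(\lambda$ has the $k$-SRP$)$, $SRP$ is the union of the theories $SRP_k$ for $k\ge1$, and $SRP^+$ is $ZFC+(\forall k)(\exists\lambda)(\lambda$ has the $k$-SRP$)$. Consider the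

**Bounded statement.** Every order invariant graph on $Q[0,n]^k$ has a maximal clique $S$ such that, for every integer $i$ with $0\le i<n$ and $n-i<k$, the sections of $S$ at $(i,\dots,n-1)$ and $(i+1,\dots,n)$ agree below $i$.

**Known result.** The Bounded statement is provably equivalent over $WKL_0$ to the consistency of $SRP$. It is provable in $SRP^+$ but not in $SRP$, assuming $SRP$ is consistent. It is not provable in ZFC, assuming ZFC is consistent. It is neither provable nor refutable in ZFC, assuming $SRP$ is 1-consistent.

The paper states that Proposition 4.6 can be proved with the same large cardinal hypotheses as the bounded case, and that it is not known whether Proposition 4.6 is independent of ZFC. Theorem 1 settles that question. The next theorem shows how little room there is around it.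

**Theorem 2.**

* **(i)** If $(-\infty,n)$ is replaced by $(-\infty,n]$ in (a) of Theorem 1, the resulting statement, even with (b) weakened to the section condition of Proposition 4.6, implies the Bounded statement. Hence it is not provable in ZFC, assuming ZFC is consistent.
* **(ii)** Proposition 4.6 becomes false, already for $k=2$, if $i$ is allowed to range over all integers instead of $i\ge0$.

The Known result is used only for the last sentence of Theorem 2(i). From the textbooks we use only Cantor's theorem: any two countable nonempty dense linear orders without endpoints are isomorphic. We write $N\cong Q$ for such an order.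

## 2. The cases $k=1$ and $k=2$ by hand

**$k=1$.** Two distinct rationals $x,z$ satisfy $x<z$ or $z<x$, and $E$ is symmetric, so either all distinct points are adjacent or none are. In the first case take $S=Q$. In the second take $S=\{-1\}$: for each $n\ge0$ it is a maximal clique of $(-\infty,n)$, and no integer $\ge 0$ belongs to it, so (b) holds. The choice $S=\{0\}$ would be a maximal clique violating both clauses.

**$k=2$, the choice graph.** On $Q^2$ let distinct $(p,b),(p',b')$ be non-adjacent iff $p=p'$, $b,b'<p$ and $b\neq b'$. This is order invariant. A point $(p,b)$ with $b\ge p$ is adjacent to everything else, so it lies in every maximal clique. Among the points $(p,b)$ with $b<p$, a maximal clique contains exactly one for each $p$, say $(p,f(p))$. There is at most one because two would be non-adjacent. There is at least one because otherwise $(p,p-1)$ could be added. Conversely any function with $f(p)<p$ gives a maximal clique.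

Proposition 4.6 with $k=2$ only concerns $i=j$, and it says: for $y<i$, $(i,y)\in S\leftrightarrow(i+1,y)\in S$. For the choice graph this means $f(0)=f(1)=f(2)=\cdots$. Since $f(0)<0$, this common value is negative. Put $f(i)=-1$ for integers $i\ge0$ and $f(p)=p-1$ for all other $p$.

Theorem 1 also holds for this $S$. Clause (a): for $p<n$ the point $(p,f(p))$ lies in $(-\infty,n)^2$ because $f(p)<p$. Clause (b): let $(p,b)$ have each coordinate either $<m$ and fixed or an integer $\ge m$. If both coordinates are $<m$ there is nothing to prove. If $p<m\le b$, the point is in $S$. If $b<m\le p$, then it is in $S$ iff $b=-1$, regardless of $p$. If both are integers $\ge m\geq 0$, it is in $S$ iff $b\ge p$, because $b\neq -1$.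

## 3. Choosing a maximal clique first and its integers afterwards

A sensible first attempt is this. Take any maximal clique $S$. Look for a cofinal sequence $c_0<c_1<\cdots$ in $Q$, with suitable order type of the pieces, along which $S$ is as homogeneous as required. Then apply an order automorphism of $Q$ carrying $c_i$ to $i$. By order invariance, automorphisms carry maximal cliques to maximal cliques. The sequence should come from a Ramsey-type argument.

The attempt breaks at the homogeneity. "The sections at $c$ and $c'$ agree below $c$" compares two whole subsets of $(-\infty,c)^{k-r}$, so it is not a coloring of tuples with finitely many colors, and for an unlucky $S$ there is no pair at all. Take the choice graph with $f(p)=p-1$ for every $p$. For $c<c'$, the section at $c$ below $c$ is $\{c-1\}$. The section at $c'$ below $c$ is $\{c'-1\}$ if $c'-1<c$ and $\emptyset$ otherwise. These never agree.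

So the clique must be built with the future integers in mind. The order in which things are decided should be: first decide how the part of $S$ below $c$ will treat all the special points $c<c'<c''<\cdots$ to come, and only then bring those points into existence. Such decisions are formalized by types.

## 4. Conflict and types over a linear order

Fix $k$ and an order invariant graph on $Q^k$ with edge relation $E$.

**Conflict.** For a linear order $L$ and $x,z\in L^k$, write $x\perp z$ ("$x$ conflicts with $z$") iff $x\ne z$ and $\neg(e(x)\,E\,e(z))$, where $e$ is an order embedding of the finite set of entries of $x,z$ into $Q$. If $e,e'$ are two such embeddings, the $2k$-tuples $(e(x),e(z))$ and $(e'(x),e'(z))$ are order equivalent, so the definition does not depend on $e$. The relation $\perp$ is symmetric and irreflexive. On $Q^k$ it is non-adjacency of distinct points, so a clique is a set without conflicting pairs. A clique is maximal iff every point outside it conflicts with a point inside it.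

The following property is used in almost every step.

**(R)** If $u,v\in L^k$ and $h$ is a strictly increasing map into a linear order $L'$, defined on a set containing all entries of $u$ and $v$, then $u\perp v\leftrightarrow h(u)\perp h(v)$.

Indeed $h$ is injective, so $u\ne v\leftrightarrow h(u)\ne h(v)$. And if $e$ embeds the entries of $h(u),h(v)$ into $Q$, then $e\circ h$ embeds the entries of $u,v$.

**End-extensions.** $L$ end-extends $M$ if $M$ is a suborder of $L$ and every element of $L\setminus M$ is greater than every element of $M$. Elements of $L$ greater than all elements of $M$ are called *above $M$*. We allow $M=\emptyset$. $M+N$ is the ordered sum: first $M$, then $N$.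

**Types.** A *type over $M$* is $\tau=(\tau_1,\dots,\tau_k)$ where each $\tau_a$ is an element of $M$ (a *parameter*) or a formal label, and the labels occurring are exactly $\langle1\rangle,\dots,\langle r\rangle$ for some $r=\mathrm{rk}\,\tau\ge0$. Rank $0$ types are the elements of $M^k$. A type over $M$ is also a type over every end-extension of $M$. For $\bar b=(b_1<\dots<b_r)$ above $M$, $\tau(\bar b)$ is obtained by replacing each $\langle s\rangle$ by $b_s$. All tuples substituted into types are strictly increasing and of the right length.

For example, with $k=4$ and $u\in M$, $\tau=(u,\langle2\rangle,\langle1\rangle,\langle2\rangle)$ has rank $2$ and $\tau(b_1,b_2)=(u,b_2,b_1,b_2)$.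

A type is to be read as a promise. If $M$ is the part built so far, putting $\tau$ in our list $A$ means "$\tau(\bar c)$ will be in $S$ for all increasing tuples $\bar c$ of future integers", and leaving it out means "none of these will be in $S$". Clause (b) of Theorem 1 says that such promises are kept.

**Partial instances.** If $M'$ end-extends $M$ and $d_1<\dots<d_t$ lie in $M'\setminus M$, $0\le t\le r$, then $\tau[d_1,\dots,d_t]$ is the type over $M'$ obtained by replacing $\langle s\rangle$ by $d_s$ for $s\le t$ and by $\langle s-t\rangle$ for $s>t$. Thus $\tau[\bar d](\bar b)=\tau(\bar d,\bar b)$. In the example, $\tau[d]=(u,\langle1\rangle,d,\langle1\rangle)$. For $t=0$ the partial instance is $\tau$ itself.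

**Conflict of types.** For types $\tau,\sigma$ over $M$, "$\tau\perp\sigma$ over $M$" means that there are $\bar b,\bar b'$ above $M$, in some end-extension of $M$, with $\tau(\bar b)\perp\sigma(\bar b')$. By (R) only the relative order of $\bar b,\bar b'$ matters: they may be replaced by any order equivalent configuration above $M$. For rank $0$ types this is the old $\perp$. A rank $0$ type never conflicts with itself, but a type of rank $\ge1$ may.

*Example.* In the choice graph, for $u\ne u'$ in $M$, the types $(\langle1\rangle,u)$ and $(\langle1\rangle,u')$ conflict, because $(b,u)\perp(b,u')$. The type $\tau=(\langle2\rangle,\langle1\rangle)$ conflicts with itself: $(b_2,b_1)\perp(b_2,b_1')$ for $b_1<b_1'<b_2$.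

**Fact 3.** Let $M'$ end-extend $M$.
(a) For types over $M$: $\tau\perp\sigma$ over $M$ iff $\tau\perp\sigma$ over $M'$.
(b) If partial instances over $M'$ satisfy $\tau[\bar d]\perp\sigma[\bar d']$ over $M'$, then $\tau\perp\sigma$ over $M$.

*Proof.* (a) Elements above $M'$ are above $M$, which gives one direction. Conversely, given a configuration above $M$, take elements above $M'$ in the same relative order. The map fixing $M$ and moving the configuration is strictly increasing, so (R) applies. (b) The hypothesis gives $\tau(\bar d,\bar b)\perp\sigma(\bar d',\bar b')$ with $\bar b,\bar b'$ above $M'$. All entries of $(\bar d,\bar b)$ and $(\bar d',\bar b')$ are above $M$, so these tuples witness $\tau\perp\sigma$ over $M$. $\square$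

**Consistency.** A set $A$ of types over $M$ is *consistent* if $\tau\perp\sigma$ holds for no $\tau,\sigma\in A$, possibly equal. By Fact 3(b), if $A$ is consistent over $M$, then the set of all partial instances over $M'$ of members of $A$ is consistent over $M'$. It contains $A$.

## 5. Three graphs on which maximal consistent sets of types break promises

The natural plan is now: over the current $M$ keep a maximal consistent set $A$ of types, add a new point $c$ above $M$, and pass to a set $A'$ over an order $M'=M+\{c\}+N$ with
$$\tau\in A\leftrightarrow\tau\in A'\quad\text{and}\quad \tau\in A\leftrightarrow\tau[c]\in A'.$$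
The implications from left to right cause no trouble, because partial instances of a consistent set are consistent. The difficulty is entirely in keeping things *out*: if $\tau\notin A$, then $\tau[c]$ must stay out of $A'$. Since $S$ is to be maximal, it must be kept out by a conflict. Here are three graphs on $Q^2$ where this goes wrong, for three different reasons.

**The gap graph.** Distinct points conflict iff one is $(q,q)$ and the other is $(p,u)$ with $u<q<p$. Let $M\cong Q$ and let $A$ consist of all $(p,u)\in M^2$ with $p\neq u$, all $(u,\langle1\rangle)$ with $u\in M$, the type $(\langle1\rangle,\langle2\rangle)$, and $\sigma=(\langle1\rangle,\langle1\rangle)$. This is consistent: the only possible conflict would be between $\sigma(b)=(b,b)$ and some $(p,u)\in M^2$ with $u<b<p$, but $b$ is above $M$. It is maximal: $(q,q)$ with $q\in M$ conflicts with some $(p,u)\in A$, $u<q<p$. The type $(\langle1\rangle,u)$ conflicts with $\sigma$, since $(b,u)\perp(b',b')$ for $b'<b$. And $(\langle2\rangle,\langle1\rangle)$ conflicts with $\sigma$, since $(b_2,b_1)\perp(b',b')$ for $b_1<b'<b_2$.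

Now add $c$ above $M$. For $u\in M$ the type $\tau=(\langle1\rangle,u)$ is not in $A$, so $(c,u)$ has to be kept out. But $(c,u)$ conflicts only with points $(q,q)$, $u<q<c$. Such $q$ lie in $M$, and these points are already out. So $(c,u)$ is forced in. The trouble is that $\tau(b)\perp\sigma(b')$ requires $b'<b$: when $b$ becomes the first new point $c$, there is no room for $b'$. The remedy is to insert a copy of $Q$ between $M$ and $c$ and to put partial instances of $\sigma$ there. Then $\sigma[q]=(q,q)$ with $q$ in the inserted part blocks $(c,u)$.

**The disjointness graph.** Call $(x_1,x_2)$ with $x_1<x_2$ an interval. Two intervals conflict iff $x_1<x_2<z_1<z_2$ or $z_1<z_2<x_1<x_2$, and other pairs never conflict. Take $M=\emptyset$. The types over $M$ are $(\langle1\rangle,\langle1\rangle)$, $(\langle2\rangle,\langle1\rangle)$ and $\tau=(\langle1\rangle,\langle2\rangle)$. The first two conflict with nothing and $\tau\perp\tau$, so the only maximal consistent set is $A=\{(\langle1\rangle,\langle1\rangle),(\langle2\rangle,\langle1\rangle)\}$. Here $\tau$ is out solely because of itself.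

Add $c$ at once, so $M'=\{c\}+N$. The type $\tau[c]=(c,\langle1\rangle)$ does not conflict with itself, since $(c,b)$ and $(c,b')$ share their left end. To be disjoint from $(c,b)$ with $b$ above $M'$, an interval must lie below $c$, where there is nothing, or have its left end above $b$, which leaves only the self-conflicting type $\tau$. So $\tau[c]$ is forced in, although $\tau$ is out. The remedy: before adding $c$, put a point $q$ and let $\tau[q]=(q,\langle1\rangle)$ be in. It conflicts with $\tau$.

**The crossing graph.** Two intervals conflict iff they cross, that is, $x_1<z_1<x_2<z_2$ or $z_1<x_1<z_2<x_2$; other pairs never conflict. Let $M=Q$. The intervals $(-n,n)$, $n\ge1$, are nested, so they do not cross. Extend them to a maximal family of pairwise non-crossing intervals of $Q$. Let $A$ consist of this family, of all $(x_1,x_2)\in M^2$ with $x_2\le x_1$, of $(\langle1\rangle,\langle1\rangle)$ and $(\langle2\rangle,\langle1\rangle)$, and of all $(\langle1\rangle,u)$, $u\in M$. This is consistent. The intervals of $M^2$ outside $A$ conflict with intervals in $A$, by maximality of the family. The type $(u,\langle1\rangle)$ is out because it conflicts with $(-n,n)\in A$ whenever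 $-n<u<n$. And $\tau=(\langle1\rangle,\langle2\rangle)$ is out because $\tau\perp\tau$. It conflicts with no member of $A$: an interval above $M$ does not cross an interval in $M$.

Add $c$. The type $\tau[c]=(c,\langle1\rangle)$ must be kept out and does not conflict with itself. What can conflict with it? An interval $(v,w)$ crosses $(c,b)$ iff $v<c<w<b$ or $c<v<b<w$. In the first case $v\in M$, and $(v,w)$ crosses $(-n,n)\in A$ for $-n<v<n$, so $(v,w)$ cannot be in. In the second case, with $b$ above $M'$, the right end $w$ comes from a label. The left end comes from a label too, which gives the self-conflicting $\tau$, or else $v\in N$, which gives $\tau[v]$. So *the only way to keep $\tau[c]$ out is to let in some $\tau[q]$ with $q>c$*. No preparation below $c$ helps here.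

So there are two places where certificates can be put: below $c$, in advance, and just above $c$. The following definitions record which one is needed.

## 6. Firm blocking, near self-conflict, good sets

Let $\tau,\sigma$ be types over $M$ with $\mathrm{rk}\,\tau=r\ge1$.

**Firmly blocked.** $\tau$ is *firmly blocked* by $\sigma$ if there are $\bar b,\bar b'$ above $M$ with $\tau(\bar b)\perp\sigma(\bar b')$ and $b_1\le$ every entry of $\bar b'$. The last condition is vacuous if $\mathrm{rk}\,\sigma=0$.

**Nearly self-conflicting.** $\tau$ is *nearly self-conflicting* if there are $\bar b,\bar b'$ above $M$ with $\tau(\bar b)\perp\tau(\bar b')$ and each of $b_2,\dots,b_r,b_2',\dots,b_r'$ greater than both $b_1$ and $b_1'$. The last condition is vacuous if $r=1$.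

By (R), near self-conflict does not depend on which $M$ containing the parameters of $\tau$ is used, under end-extension: the configuration can be moved up.

*Examples.* In the gap graph, $(\langle1\rangle,u)$ conflicts with $(\langle1\rangle,\langle1\rangle)$ but is not firmly blocked by it, since $b'<b$ is needed. It is firmly blocked by the rank $0$ type $(q,q)$ if $q\in M$, $u<q$. In the crossing graph, $(\langle1\rangle,\langle2\rangle)$ is nearly self-conflicting: take $b_1<b_1'<b_2<b_2'$. In the disjointness graph, $(\langle1\rangle,\langle2\rangle)$ conflicts with itself but not nearly: if $b_2,b_2'$ exceed both $b_1,b_1'$, the intervals overlap.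

**Good.** $A$ is *good over $M$* if it is consistent and, for every type $\tau\notin A$ over $M$:

* **(G0)** if $\mathrm{rk}\,\tau=0$, then $\tau\perp\sigma$ for some rank $0$ type $\sigma\in A$;
* **(G1)** if $\mathrm{rk}\,\tau\ge1$: if $\tau$ conflicts with some member of $A$, then $\tau$ is firmly blocked by some member of $A$; if $\tau$ conflicts with no member of $A$, then $\tau$ is nearly self-conflicting.

(G0) says that the rank $0$ part of $A$ is a maximal clique on $M^k$. (G1) says that the failures of the gap graph and of the disjointness graph do not occur, so only the situation of the crossing graph is left. The set $A$ described for the crossing graph is good: $(u,\langle1\rangle)$ is firmly blocked by the rank $0$ type $(-n,n)$ with $-n<u<n$, and $(\langle1\rangle,\langle2\rangle)$ is nearly self-conflicting. The set $A$ of the gap graph is not good: it satisfies no firm blocking of $(\langle1\rangle,u)$, because the only member of $A$ in conflict with this type is $(\langle1\rangle,\langle1\rangle)$.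

## 7. Every consistent set of types extends to a good one

**Lemma 4.** Let $M$ be a countable linear order (possibly empty) and $A_0$ a consistent set of types over $M$. There are $N\cong Q$ and a good set $A\supseteq A_0$ over $M^*=M+N$.

*Proof.* Let $M_0=M$, $M_{s+1}=M_s+Q_s$ with $Q_s\cong Q$, $M^*=\bigcup_sM_s$ and $N=Q_0+Q_1+\cdots$. By Cantor's theorem $N\cong Q$. We define consistent sets $A_s$ over $M_s$, starting from the given $A_0$. Suppose $A_s$ is given.

**Step 1: decide everything that can be decided over $M_s$.** Let $\hat A_s\supseteq A_s$ be a maximal consistent set of types over $M_s$. It exists: there are countably many types over $M_s$, and we run through them, adding each one that keeps the set consistent. Consistency is a condition on pairs, so it survives the limit. By maximality, each type $\tau\notin\hat A_s$ over $M_s$ satisfies $\tau\perp\tau$ or $\tau\perp\sigma$ for some $\sigma\in\hat A_s$.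

**Step 2: put certificates into $Q_s$.** Two kinds are needed: partial instances of members of $\hat A_s$ (the remedy for the gap graph), and types $\tau[q]$ for those $\tau$ that are out only because of a self-conflict that is not near (the remedy for the disjointness graph).

Let $I$ be the set of all partial instances over $M_{s+1}$ of members of $\hat A_s$. It is consistent. Let $F_s$ be the set of types $\tau$ over $M_s$ with $\tau\perp\tau$, not nearly self-conflicting, and conflicting with no member of $\hat A_s$. Such types have rank $\ge1$, because rank $0$ types do not conflict with themselves. Enumerate $F_s$ as $\tau^1,\tau^2,\dots$ (a finite or infinite list) and let $K_0=\emptyset$. If $\tau^m$ conflicts over $M_{s+1}$ with a member of $K_{m-1}$, put $K_m=K_{m-1}$. Otherwise choose $q\in Q_s$ *larger* than all elements of $Q_s$ used before, and put $K_m=K_{m-1}\cup\{\tau^m[q]\}$. Finally put $A_{s+1}=I\cup\bigcup_mK_m$.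

(For the disjointness graph with $M=\emptyset$ we get $F_0=\{(\langle1\rangle,\langle2\rangle)\}$, and one type $(q,\langle1\rangle)$ is added.)

**Step 3: $A_{s+1}$ is consistent.** Since $I$ is consistent, it suffices to look at a type $\tau^m[q]$ at the moment it is added, and to exclude a conflict with itself, with $I$, and with earlier additions.

* (i) Suppose $\tau^m[q]\perp\tau^m[q]$. Then $\tau^m(q,\bar b)\perp\tau^m(q,\bar b')$ with $\bar b,\bar b'$ above $M_{s+1}$, hence greater than $q$. This makes $\tau^m$ nearly self-conflicting (both first entries are $q$), a contradiction.
* (ii) Suppose $\tau^m[q]$ conflicts with a partial instance of some $\sigma\in\hat A_s$. Then $\tau^m\perp\sigma$ by Fact 3(b), contrary to $\tau^m\in F_s$.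
* (iii) Suppose $\tau^m[q]\perp\tau^l[q']$ with $\tau^l[q']\in K_{m-1}$. Then $q'<q$ and $\tau^m(q,\bar b)\perp\tau^l(q',\bar b')$ with $\bar b,\bar b'$ above $M_{s+1}$. Replace $q$ by a new element $\tilde q$ above $M_{s+1}$ and below all entries of $\bar b,\bar b'$. The parameters of $\tau^m,\tau^l$ are in $M_s$, and on $M_s\cup\{q',q\}$ together with the entries of $\bar b,\bar b'$ the relative order is unchanged. This is where $q'<q$ is used. By (R), $\tau^m(\tilde q,\bar b)\perp\tau^l[q'](\bar b')$. The entries of $(\tilde q,\bar b)$ are all above $M_{s+1}$, so $\tau^m\perp\tau^l[q']$ over $M_{s+1}$, and $\tau^m[q]$ would not have been added, a contradiction.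

**Step 4: every $\tau\in F_s$ conflicts over $M_{s+1}$ with a member of $A_{s+1}$.** This says that the certificates do their job. Let $\tau=\tau^m$. If $\tau$ conflicts with a member of $K_{m-1}$, we are done. Otherwise $\tau[q]\in A_{s+1}$ for some $q\in Q_s$. Take $\bar b,\bar b'$ above $M_s$ with $\tau(\bar b)\perp\tau(\bar b')$. If $b_1=b_1'$, all later entries exceed both first entries and $\tau$ would be nearly self-conflicting. So $b_1\ne b_1'$, and by symmetry of $\perp$ we may assume $b_1<b_1'$. Then $b_1$ is smaller than all other entries of $\bar b,\bar b'$. Replace $b_1$ by $q$ and the other entries by elements above $M_{s+1}$ in the same relative order. By (R), $\tau[q]\perp\tau$ over $M_{s+1}$.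

**Step 5: the union is consistent.** Taking $t=0$ in the partial instances, $A_s\subseteq\hat A_s\subseteq I\subseteq A_{s+1}$. Let $A=\bigcup_sA_s=\bigcup_s\hat A_s$. If two members of $A$ conflicted over $M^*$, both would lie in some $A_s$ and would conflict over $M_s$ by Fact 3(a), which is impossible.

**Step 6: $A$ is good.** Let $\tau\notin A$ be a type over $M^*$. It has finitely many parameters, so it is a type over some $M_s$.

*Case 1: $\tau\perp\sigma$ for some $s'\ge s$ and $\sigma\in\hat A_{s'}$.* Say $\tau(\bar b)\perp\sigma(\bar b')$ with $\bar b,\bar b'$ above $M_{s'}$.

If $\mathrm{rk}\,\tau=0$, pick an increasing tuple $\bar d'$ in $Q_{s'}$ of the length of $\bar b'$. Then $\sigma[\bar d']\in A_{s'+1}\subseteq A$ has rank $0$, and $\tau\perp\sigma[\bar d']$ by (R). This is the conclusion of (G0).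

If $\mathrm{rk}\,\tau\ge1$, let $b_1',\dots,b_t'$ be the entries of $\bar b'$ less than $b_1$. They lie below all other entries of $\bar b,\bar b'$. By (R) we may therefore assume that $b_1',\dots,b_t'\in Q_{s'}$ and that all other entries lie above $M^*$. Then $\sigma[b_1',\dots,b_t']\in A_{s'+1}\subseteq A$, and
$$\tau(\bar b)\perp\sigma[b_1',\dots,b_t'](b_{t+1}',b_{t+2}',\dots),$$
where $b_1\le$ every remaining entry $b_{t+1}',b_{t+2}',\dots$. So this member of $A$ firmly blocks $\tau$ over $M^*$.

*Case 2: otherwise.* Every member of $A$ lies in $\hat A_{s'}$ for some $s'\ge s$, so $\tau$ conflicts with no member of $A$. Since $\tau\notin\hat A_s$ and $\tau$ conflicts with no member of $\hat A_s$, Step 1 gives $\tau\perp\tau$, hence $\mathrm{rk}\,\tau\ge1$. If $\tau$ were not nearly self-conflicting, then $\tau\in F_s$, and by Step 4 $\tau$ would conflict with a member of $A_{s+1}\subseteq\hat A_{s+1}$, which is Case 1. So $\tau$ is nearly self-conflicting.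

Now (G0): if $\mathrm{rk}\,\tau=0$, Case 2 is impossible and Case 1 gives the claim. And (G1): let $\mathrm{rk}\,\tau\ge1$. If $\tau$ conflicts with a member of $A$, that member lies in some $\hat A_{s'}$, $s'\ge s$, so Case 1 applies and $\tau$ is firmly blocked. If it conflicts with no member of $A$, then Case 1 fails, because $\hat A_{s'}\subseteq A$, and Case 2 gives near self-conflict. $\square$

## 8. Adding one point $c$ and keeping all promises

**Lemma 5.** Let $M$ be countable and $A$ good over $M$. There are $N\cong Q$ and a good set $A'$ over $M'=M+\{c\}+N$ such that for every type $\tau$ over $M$: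

* **(B1)** $\tau\in A\leftrightarrow\tau\in A'$;
* **(B2)** if $\mathrm{rk}\,\tau\ge1$, then $\tau\in A\leftrightarrow\tau[c]\in A'$.

*Proof.* Let $M_1=M+\{c\}+R$ with $R\cong Q$. The plan is to find a consistent set over $M_1$ that already decides every $\tau$ and every $\tau[c]$ correctly, and then to apply Lemma 4.

**Step 1: the positive promises, and certificates above $c$ for the negative ones.** Let $I$ be the set of all partial instances over $M_1$ of members of $A$. It is consistent, and it contains $A$ and all $\tau[c]$ with $\tau\in A$, $\mathrm{rk}\,\tau\ge1$.

Let $F$ be the set of types over $M$ of rank $\ge1$, not in $A$, conflicting with no member of $A$. By (G1) they are nearly self-conflicting. Let $\tau^1,\tau^2,\dots$ enumerate those $\tau\in F$ for which $\tau[c]\not\perp\tau[c]$ over $M_1$. (If $\tau[c]\perp\tau[c]$, then $\tau[c]$ stays out by itself.) Let $K_0=\emptyset$. If $\tau^m[c]$ conflicts over $M_1$ with a member of $K_{m-1}$, put $K_m=K_{m-1}$. Otherwise choose $q\in R$ *smaller* than all elements of $R$ used before, and put $K_m=K_{m-1}\cup\{\tau^m[q]\}$. Let $A_0'=I\cup\bigcup_mK_m$.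

The direction has been reversed compared with Lemma 4. There the newest $q$ had to look like an element above $M_{s+1}$; here it has to look like $c$.

**Step 2: $A_0'$ is consistent.** Suppose $\tau^m[q]$ is added.

* (i) Suppose $\tau^m[q]\perp\tau^m[q]$. The entries involved are $q$, parameters in $M$, and elements above $M_1$. Replacing $q$ by $c$ preserves their order, so $\tau^m[c]\perp\tau^m[c]$ by (R), a contradiction to the choice of the list.
* (ii) Suppose $\tau^m[q]$ conflicts with a partial instance of some $\sigma\in A$. Then $\tau^m\perp\sigma$ by Fact 3(b), contrary to $\tau^m\in F$.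
* (iii) Suppose $\tau^m[q]\perp\tau^l[q']$ with $\tau^l[q']\in K_{m-1}$. Then $q<q'$. Replacing $q$ by $c$ preserves the order on $M\cup\{q,q'\}$ together with the entries above $M_1$, so $\tau^m[c]\perp\tau^l[q']$ by (R), and $\tau^m[q]$ would not have been added, a contradiction.

**Step 3: everything that should stay out is kept out.** We prove the following claim. *Let $\tau\notin A$ be a type over $M$. Over $M_1$, $\tau$ conflicts with itself or with a member of $A_0'$. If $\mathrm{rk}\,\tau\ge1$, then also $\tau[c]$ conflicts with itself or with a member of $A_0'$.*

*For $\tau$.* If $\tau$ conflicts with a member of $A\subseteq I$, this is clear (with Fact 3(a)). Otherwise $\mathrm{rk}\,\tau\ge1$ by (G0), and $\tau$ is nearly self-conflicting by (G1), so $\tau\perp\tau$.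

*For $\tau[c]$, when $\tau$ conflicts with a member of $A$.* By (G1) some $\sigma\in A$ firmly blocks $\tau$: $\tau(\bar b)\perp\sigma(\bar b')$ with $b_1\le$ all entries of $\bar b'$. So $b_1$ is the least of all the entries of $\bar b,\bar b'$. Replace $b_1$ by $c$, and all entries greater than $b_1$ by elements above $M_1$ in the same relative order. By (R) we get $\tau[c]\perp\sigma[c]$ if $\mathrm{rk}\,\sigma\ge1$ and $b_1'=b_1$, and $\tau[c]\perp\sigma$ otherwise. Both $\sigma[c]$ (when $\mathrm{rk}\,\sigma\ge1$) and $\sigma$ are in $I$. This is the step that an unfirm conflict, as in the gap graph, would not allow.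

*For $\tau[c]$, when $\tau$ conflicts with no member of $A$.* Then $\tau\in F$. If $\tau[c]\perp\tau[c]$ we are done. Otherwise $\tau=\tau^m$ for some $m$. If $\tau[c]$ conflicts with a member of $K_{m-1}$ we are done. Otherwise $\tau[q]\in A_0'$ for some $q\in R$. Take $\bar b,\bar b'$ witnessing that $\tau$ is nearly self-conflicting. If $b_1=b_1'$, replacing this common element by $c$ and the later entries by elements above $M_1$ in the same relative order gives $\tau[c]\perp\tau[c]$, which is excluded. So by symmetry $b_1<b_1'$, and by nearness all later entries of both tuples exceed $b_1'$. Replace $b_1$ by $c$, $b_1'$ by $q$, and the later entries by elements above $M_1$ in the same relative order. Since $c<q$, (R) gives $\tau[c]\perp\tau[q]$. This proves the claim.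

**Step 4: completion.** Apply Lemma 4 to $M_1$ and $A_0'$. We get $N_1\cong Q$ and a good $A'\supseteq A_0'$ over $M'=M_1+N_1=M+\{c\}+N$, where $N=R+N_1\cong Q$ by Cantor's theorem. In (B1) and (B2), "$\to$" holds since $I\subseteq A'$. For "$\leftarrow$" let $\tau\notin A$. By the claim and Fact 3(a), $\tau$ (respectively $\tau[c]$) conflicts over $M'$ with itself or with a member of $A'$. Since $A'$ is consistent, $\tau\notin A'$ (respectively $\tau[c]\notin A'$). $\square$

## 9. Proof of Theorem 1: stacking the points $c_0<c_1<c_2<\cdots$

**Step 1: the construction.** We iterate Lemma 5 and identify the result with $Q$. Lemma 4 with $M=\emptyset$, $A_0=\emptyset$ gives $M_0\cong Q$ and a good $A^0$ over $M_0$. Lemma 5 repeatedly gives $M_{i+1}=M_i+\{c_i\}+N_i$ with $N_i\cong Q$, and good sets $A^{i+1}$ over $M_{i+1}$ satisfying (B1) and (B2) with respect to $A^i$ and $c_i$. Let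
$$D=\bigcup_iM_i=M_0+\{c_0\}+N_0+\{c_1\}+N_1+\cdots.$$
The $c_i$ are cofinal in $D$. By Cantor's theorem there are isomorphisms of $M_0$ with the rationals below $0$ and of $N_i$ with the rationals in $(i,i+1)$. Together with $c_i\mapsto i$ they form an isomorphism $D\cong Q$, which carries $M_i$ to $(-\infty,i)$ and preserves $\perp$ by (R). Identify $D$ with $Q$ in this way, so $c_i=i$ and $M_i=(-\infty,i)$.

**Step 2: the set $S$.** Let $S=\bigcup_i(A^i\cap M_i^k)$. By (B1) for rank $0$ types, $A^{i+1}\cap M_i^k=A^i\cap M_i^k$ for every $i$. Iterating, $A^j\cap M_i^k=A^i\cap M_i^k$ for all $j\ge i$. For $j<i$, $A^j\cap M_j^k=A^i\cap M_j^k\subseteq A^i\cap M_i^k$. Hence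
$$S\cap M_i^k=A^i\cap M_i^k\quad\text{for every } i.$$

**Step 3: clause (a).** The set $S\cap(-\infty,n)^k=A^n\cap M_n^k$ has no conflicting pair, because $A^n$ is consistent, so it is a clique. By (G0) every $x\in(-\infty,n)^k\setminus S$ conflicts with a rank $0$ member of $A^n$, that is, with a member of $S\cap(-\infty,n)^k$. So this clique is maximal in $(-\infty,n)^k$. The set $S$ is an increasing union of cliques, hence a clique. If $x\in Q^k\setminus S$, choose $n\geq 0$ above all entries of $x$; then $x$ conflicts with some element of $S$. So $S$ is a maximal clique of $G$.

**Step 4: all promises are kept.** We claim: *if $\tau$ is a type over $M_m$ of rank $r$ and $m\le n_1<\dots<n_r$ are integers, then $\tau(n_1,\dots,n_r)\in S\leftrightarrow\tau\in A^m$.* The proof is by induction on $r$, for all $m\geq 0$ at once. For $r=0$ this is $S\cap M_m^k=A^m\cap M_m^k$. For $r\ge1$,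
$$\tau\in A^m\ \leftrightarrow\ \tau\in A^{n_1}\ \leftrightarrow\ \tau[c_{n_1}]\in A^{n_1+1},$$
the first equivalence by (B1), applied $n_1-m$ times, and the second by (B2). Now $\tau[c_{n_1}]$ is a type of rank $r-1$ over $M_{n_1+1}$, and $n_2\ge n_1+1$ if $r\geq 2$. By the induction hypothesis the last statement is equivalent to $\tau[c_{n_1}](n_2,\dots,n_r)=\tau(n_1,\dots,n_r)\in S$.

**Step 5: clause (b).** Let $x,x'$ and $m$ be as in (b). Replace the integers $\ge m$ occurring in $x$ by labels, in increasing order, and keep the coordinates below $m$. This gives a type $\tau$ over $M_m$ with $x=\tau(\bar n)$. Since $x'$ has the same coordinates below $m$, has integers $\ge m$ in the remaining places, and is order equivalent to $x$, the same procedure applied to $x'$ gives the same $\tau$, so $x'=\tau(\bar n')$. Here $\bar n,\bar n'$ are increasing tuples of integers $\ge m$. By Step 4, $x\in S\leftrightarrow\tau\in A^m\leftrightarrow x'\in S$. $\square$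

**Proposition 4.6 in ZFC.** For $0\le i\le j$ with $j-i+1<k$ and $y$ with all entries $<i$, (b) with $m=i$ gives $(i,\dots,j,y)\in S\leftrightarrow(i+1,\dots,j+1,y)\in S$. The maximal clique $S$ is the same for all $i,j$. So ZFC proves Proposition 4.6, and Proposition 4.6 is not independent of ZFC.

## 10. Proof of Theorem 2: closed initial segments and negative integers

**Proof of (i).** Let (C) be the statement: for all $k$, every order invariant graph on $Q^k$ has a clique $S$ such that $S\cap(-\infty,n]^k$ is maximal in $(-\infty,n]^k$ for all integers $n\ge0$, and whose sections at any $(i,\dots,j),(i+1,\dots,j+1)$ (with $0\le i\le j$ and $j-i+1$ less than the dimension) agree below $i$. We derive the Bounded statement from (C). The problem is that the Bounded statement lives above $0$, while (C) has no lower bound. The remedy is one extra coordinate that acts as a floor.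

**Step 1: a graph with a floor.** Let an order invariant graph on $Q[0,n]^k$ be given. If $n=0$ there is no relevant $i$, and the single-point graph has a maximal clique. So let $n\ge1$. Every order type of $2k$-tuples is realized in $Q[0,n]$, so the graph determines $\perp$ on all linear orders: embed the entries into $Q[0,n]$ instead of $Q$. Define a graph on $Q^{k+1}$ in which distinct points $(x,\ell)$ and $(x',\ell')$ are non-adjacent iff $\ell=\ell'$, $\ell\le$ all entries of $x$ and $x'$, and $x\perp x'$. It is order invariant. Take $S$ from (C) in dimension $k+1$ and let
$$T=\{x\in Q[0,n]^k:(x,0)\in S\}.$$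

**Step 2: $T$ is a clique.** Distinct $x,x'\in T$ give adjacent $(x,0),(x',0)$. Since $0\le$ all entries of $x,x'$, adjacency means $x\not\perp x'$.

**Step 3: $T$ is maximal.** Let $x\in Q[0,n]^k\setminus T$. Then $(x,0)\in(-\infty,n]^{k+1}\setminus S$. Here the *closed* ray is needed, as $x$ may have entries equal to $n$. By maximality some element of $S\cap(-\infty,n]^{k+1}$ is distinct from and non-adjacent to $(x,0)$. By definition of the graph it is $(x',0)$ with all entries of $x'$ at least $0$ and $x\perp x'$. Its entries are also at most $n$, so $x'\in Q[0,n]^k$, hence $x'\in T$.

**Step 4: the sections of $T$.** Let $0\le i<n$, $r=n-i<k$, and $y\in Q[0,n]^{k-r}$ with all entries $<i$. If $i=0$ there is no such $y$, since $k-r\geq 1$ and entries are $\ge0$. If $i\ge1$, all entries of $(y,0)$ are $<i$, and (C) with $j=n-1$ (note $r<k+1$) gives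
$$(i,\dots,n-1,y)\in T\leftrightarrow(i,\dots,n-1,y,0)\in S\leftrightarrow(i+1,\dots,n,y,0)\in S\leftrightarrow(i+1,\dots,n,y)\in T.$$

So (C) implies the Bounded statement, by an argument carried out in ZFC. By the Known result, (C) is not provable in ZFC, assuming ZFC is consistent. $\square$

It is instructive to see where the proof of Theorem 1 stops short of (C). In Lemma 5 the certificate that keeps $\tau[c]$ out may be $\tau[q]$ with $q>c$, and such a certificate is not available inside the closed ray ending at $c$.

**Proof of (ii).** Take the choice graph of Section 2: distinct $(p,b),(p',b')$ are non-adjacent iff $p=p'$, $b,b'<p$ and $b\ne b'$. As shown there, a maximal clique $S$ contains for each $p$ exactly one point $(p,f(p))$ with $f(p)<p$. Suppose the sections at $(i)$ and $(i+1)$ agreed below $i$ for all $i\in\mathbb Z$. Since $f(i)<i$, from $(i,f(i))\in S$ we get $(i+1,f(i))\in S$. As $f(i)<i+1$, this means $f(i+1)=f(i)$. Hence $f(0)=f(-m)<-m$ for every $m\ge0$, which no rational number $f(0)$ satisfies. $\square$
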